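
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title[Zariski, Markov, and precompact Markov topologies]{Zariski, Markov, and precompact Markov topologies:\\ when does Hausdorff imply group topology?}


\begin{abstract}
On every group $G$ there are three canonical topologies: the Zariski topology $\mathfrak Z_G$, whose closed sets come from one-variable equations over $G$; the Markov topology $\mathfrak M_G$, the intersection of all Hausdorff group topologies; and the precompact Markov topology $\mathfrak P_G$, the intersection of all precompact ones. We determine for which of them the Hausdorff property implies that the topology is a group topology. For $\mathfrak Z_G$ and $\mathfrak M_G$ the answer is negative: both are Hausdorff with discontinuous multiplication when $G=\bigcup_n SL_n(F)$ with $F$ a finite field. For $\mathfrak P_G$ the answer is positive for every group $G$.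
\end{abstract}


\section{The question and the answer}

\subsection*{Three topologies on a group}
Let $G$ be a group with identity $e$. A \emph{group topology} on $G$ is a topology for which multiplication $G\times G\to G$ and inversion $G\to G$ are continuous. It is \emph{precompact} (totally bounded) if for every neighborhood $U$ of $e$ finitely many translates of $U$ cover $G$.

Let $G[x]=G*\langle x\rangle$ be the free product of $G$ with the infinite cyclic group generated by a variable $x$; its elements are words in $x^{\pm1}$ with constants from $G$. For $w\in G[x]$ and $g\in G$ let $w(g)$ be the result of substituting $g$ for $x$, and put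
\[
E_w=\{g\in G: w(g)=e\}.
\]
The sets $E_w$ are the \emph{elementary algebraic subsets} of $G$. We study three topologies.
\begin{itemize}
\item The \emph{Zariski topology} $\mathfrak Z_G$ has the sets $E_w$ as a subbase of closed sets: its closed sets are the intersections of finite unions of sets $E_w$.
\item The \emph{Markov topology} $\mathfrak M_G$ is the intersection of all Hausdorff group topologies on $G$: a set is $\mathfrak M_G$-open if and only if it is open in every Hausdorff group topology.
\item The \emph{precompact Markov topology} $\mathfrak P_G$ is the intersection of all precompact Hausdorff group topologies on $G$; if there are none, $\mathfrak P_G$ is discrete.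
\end{itemize}
In a Hausdorff group topology the map $g\mapsto w(g)$ is continuous, so $E_w$ is closed. Therefore
\[
\mathfrak Z_G\subseteq\mathfrak M_G\subseteq\mathfrak P_G .
\]

These topologies come close to being group topologies. Since $w(ax)$, $w(xa)$, and $w(x^{-1})$ belong to $G[x]$ whenever $w$ does and $a\in G$, left and right translations and inversion are homeomorphisms for $\mathfrak Z_G$. They are homeomorphisms for $\mathfrak M_G$ and $\mathfrak P_G$ because they are so for every topology being intersected. Only the \emph{joint} continuity of multiplication is in doubt. Moreover $\{g\}=E_{xg^{-1}}$, so points are closed in all three topologies. A group topology in which points are closed is Hausdorff, so the Hausdorff property is \emph{necessary} for each of the three to be a group topology. It is not automatic: in $G=\mathbb Z$ the equations have the form $a+ng=0$, so $E_w$ is empty, a point, or all of $\mathbb Z$, and $\mathfrak Z_{\mathbb Z}$ is the cofinite topology. Question~22 of \cite{thesis} asks whether the Hausdorff property is also sufficient: \emph{if $G$ is infinite and $\mathfrak Z_G$ (respectively $\mathfrak M_G$, $\mathfrak P_G$) is Hausdorff, is it a group topology?}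

For $\mathfrak M_G$ this can be rephrased. If $\mathfrak M_G$ is a group topology, then it is the coarsest Hausdorff group topology on $G$; conversely, a coarsest Hausdorff group topology equals $\mathfrak M_G$. So the question is whether the intersection of all Hausdorff group topologies can be Hausdorff when there is no coarsest one.

\subsection*{What one would guess}
The following observation points toward a positive answer.

\begin{lemma}\label{lem:two}
Let $\tau_1,\tau_2$ be group topologies on a group $G$ and let $g\in G$, $g\neq e$. If $g\in UV$ for every $\tau_1$-neighborhood $U$ and every $\tau_2$-neighborhood $V$ of $e$, then $e$ and $g$ have no disjoint $(\tau_1\cap\tau_2)$-open neighborhoods.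
\end{lemma}

\begin{proof}
Let $O_e\ni e$ and $O_g\ni g$ be open in $\tau_1\cap\tau_2$. Put $U=O_e$ and $V=(g^{-1}O_g)^{-1}$, and write $g=uv$ with $u\in U$, $v\in V$. Then $u=gv^{-1}\in O_e\cap O_g$.
\end{proof}

Suppose that $G$ is abelian and that $\tau_1\cap\tau_2$ is Hausdorff. The sets $U+V$ form a neighborhood base at $0$ of a group topology contained in $\tau_1\cap\tau_2$. By the lemma their intersection is $\{0\}$, so this topology is Hausdorff. Thus two group topologies on an abelian group whose intersection is Hausdorff have a common coarser Hausdorff group topology.

In a nonabelian group the sets $UV$ need not form such a base. A group topology coarser than $\tau_1$ and $\tau_2$ must respect longer products as well, for instance the commutators $uvu^{-1}v^{-1}$, and the lemma says nothing about these. This gap between two factors and four is what the counterexamples exploit. For precompact topologies the difficulty disappears: after passing to a compact group, two topologies are compared through a product $N_1N_2$ of two normal subgroups, and two factors suffice.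

\begin{theorem}\label{thm:answer}
\begin{enumerate}
\item In every infinite cardinality there is a group $G$ such that $\mathfrak Z_G$ and $\mathfrak M_G$ are Hausdorff, while multiplication $G\times G\to G$ is discontinuous for both. A countable, locally finite example is $G=\bigcup_n SL_n(F)$, where $F$ is any finite field.
\item For every group $G$, if $\mathfrak P_G$ is Hausdorff, then $\mathfrak P_G$ is a group topology.
\end{enumerate}
\end{theorem}

Section~\ref{sec:F2} treats the smallest example, over $\mathbb F_2$, with matrices. Section~\ref{sec:general} proves part (1) in general form (Theorem~\ref{thm:transv}) and shows that the finiteness of $F$ cannot be dropped for $\mathfrak Z_G$. Section~\ref{sec:precompact} proves part (2) in a form valid for many families of precompact topologies (Theorem~\ref{thm:precompact}).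

\subsection*{Conventions}
We write $[a,b]=aba^{-1}b^{-1}$. We shall use the following standard fact. Let $\mathcal H$ be a nonempty family of subgroups of $G$ such that the intersection of two members contains a member, and every conjugate of a member contains a member. Then $\mathcal H$ is a neighborhood base at $e$ of a unique group topology on $G$, which is Hausdorff if and only if $\bigcap\mathcal H=\{e\}$.

\section{The smallest example: matrices over $\mathbb F_2$}\label{sec:F2}

Let $G=\bigcup_nGL_n(\mathbb F_2)$: the group of invertible matrices over $\mathbb F_2$, with rows and columns indexed by $\{1,2,\dots\}$, that differ from the identity matrix $1$ in finitely many entries. Let $\varepsilon_i$ be the $i$-th standard column, and for $i\ne j$ let $t_{ij}=1+\varepsilon_i\varepsilon_j^{\mathsf T}$ be the elementary matrix; $t_{ij}^2=1$.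

\subsection*{Two topologies that rule out continuity}
Let $T_1$ be the group topology with base at $1$ consisting of the subgroups of all $x$ whose first $n$ \emph{columns} are those of the identity ($n\ge1$). Let $T_2$ be defined in the same way with \emph{rows}. These subgroups are the pointwise stabilizers of $\{\varepsilon_1,\dots,\varepsilon_n\}$ under left multiplication and of $\{\varepsilon_1^{\mathsf T},\dots,\varepsilon_n^{\mathsf T}\}$ under right multiplication. A conjugate of such a stabilizer is the pointwise stabilizer of some $n$ finitely supported columns (rows), so it contains a stabilizer of the original kind. By the standard fact, $T_1$ and $T_2$ are Hausdorff group topologies, and so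
\[
\mathfrak Z_G\subseteq\mathfrak M_G\subseteq T_1\cap T_2 .
\]
The matrix $t_{1m}$ differs from $1$ only in column $m$, and $t_{m2}$ only in row $m$. As $m\to\infty$, therefore, $t_{1m}\to1$ in $T_1$ and $t_{m2}\to1$ in $T_2$. Hence both sequences converge to $1$ in every topology $T\subseteq T_1\cap T_2$. But for $m\ge3$
\[
t_{1m}t_{m2}t_{1m}^{-1}=1+(t_{1m}\varepsilon_m)(\varepsilon_2^{\mathsf T}t_{1m}^{-1})=1+(\varepsilon_m+\varepsilon_1)\varepsilon_2^{\mathsf T},
\]
and multiplying by $t_{m2}^{-1}=1+\varepsilon_m\varepsilon_2^{\mathsf T}$ on the right gives
\[
[t_{1m},t_{m2}]=t_{1m}t_{m2}t_{1m}t_{m2}=t_{12}\qquad(m\ge3).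
\]
If multiplication were continuous for $T$, the constant sequence $t_{12}$ would converge to $1$, so $T$ would not be Hausdorff. It remains to see that $\mathfrak Z_G$ is Hausdorff; then so is the finer topology $\mathfrak M_G$, and neither is a group topology.

\subsection*{Reading one matrix entry with three equations}
We claim that $\{x\in G:x_{ij}=0\}$ is $\mathfrak Z_G$-closed for all $i,j$. To look at the entry $x_{ij}$ with an equation, fix $k\ne j$ and conjugate an elementary matrix by $x$:
\[
x\,t_{jk}\,x^{-1}=1+cr,\qquad c=x\varepsilon_j,\quad r=\varepsilon_k^{\mathsf T}x^{-1},
\]
where $c$ is column $j$ of $x$ and $r$ is row $k$ of $x^{-1}$. Now ask whether this commutes with a matrix $1+u\varepsilon_i^{\mathsf T}\in G$, where $u\neq0$ is a column with $i$-th entry $0$. Multiplying out, the two commute if and only if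
\[
(ru)\,c\,\varepsilon_i^{\mathsf T}=x_{ij}\,u\,r ,
\]
where $ru$ and $x_{ij}=\varepsilon_i^{\mathsf T}c$ are scalars. The equation holds if both scalars are $0$, and fails if exactly one is, since $c,r,u$ are nonzero. It also fails if both are $1$: otherwise $c\,\varepsilon_i^{\mathsf T}=u\,r$, and comparing column spaces gives $c=u$, so that $x_{ij}=\varepsilon_i^{\mathsf T}u=0$, a contradiction. So the two matrices commute if and only if $x_{ij}=0$ \emph{and} $ru=0$.

The second condition is unwanted, and we remove it by varying $u$. Fix distinct $p,q\neq i$ and let $u$ run through $\varepsilon_p,\ \varepsilon_q,\ \varepsilon_p+\varepsilon_q$; the corresponding matrices $1+u\varepsilon_i^{\mathsf T}$ are $t_{pi},\,t_{qi},\,t_{pi}t_{qi}\in G$. The scalars $ru$ are $r_p,\ r_q,\ r_p+r_q$, and in $\mathbb F_2$ one of these is always $0$. So $\{x:x_{ij}=0\}$ is the union of three elementary algebraic sets.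

\subsection*{Separation}
By translation it suffices to separate $1$ from $g\ne1$. An invertible diagonal matrix over $\mathbb F_2$ is $1$, so $g_{ij}=1$ for some $i\neq j$. Put
\[
O_g=\{x:x_{ij}=1\},\qquad O_1=\{x:x_{ii}=1\}\cap\{x:x_{ii}+x_{ij}=1\}.
\]
Since $(xt_{ij})_{ij}=x_{ij}+x_{ii}$, the last set is a translate of $\{x:x_{ij}=1\}$, so all these sets are $\mathfrak Z_G$-open. Clearly $1\in O_1$ and $g\in O_g$, while $x\in O_1$ forces $x_{ij}=0$. Hence $O_1\cap O_g=\varnothing$, and $\mathfrak Z_G$ is Hausdorff.

\section{Groups containing all transvections}\label{sec:general}

In the general version, columns become vectors of an infinite-dimensional space $V$ and rows become functionals. By a \emph{plane} and a \emph{line} we mean a vector space (or subspace) of dimension $2$ and $1$, respectively. The fact that one of $r_p,r_q,r_p+r_q$ vanishes becomes the following principle: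
\begin{equation}\label{eq:plane}
\begin{minipage}{.8\textwidth}
\emph{A linear functional on a plane vanishes on some line, and a plane over a finite field has only finitely many lines.}
\end{minipage}
\end{equation}
It will be used twice: once to produce closed sets and once to separate points.

\subsection{Setting and statement}
Let $F$ be a finite field, $V$ an infinite-dimensional vector space over $F$, and $W\le V^*$ a subspace that separates the points of $V$. For $v\in V$ and $\varphi\in W$ let $v\otimes\varphi$ be the map $z\mapsto\varphi(z)v$; thus
\[
(v\otimes\varphi)(u\otimes\psi)=\varphi(u)\,v\otimes\psi.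
\]
If $v\neq0$, $\varphi\ne0$, and $\varphi(v)=0$, we call $t_{v,\varphi}=1+v\otimes\varphi$ a \emph{transvection}; then $t_{v,\varphi}^{-1}=1-v\otimes\varphi$. Let $GL(V,W)$ be the group of all $x\in GL(V)$ with $\varphi\circ x^{\pm1}\in W$ for every $\varphi\in W$. It contains all transvections, because
\begin{equation}\label{eq:dual}
\psi\circ t_{v,\varphi}=\psi+\psi(v)\varphi .
\end{equation}

\begin{theorem}\label{thm:transv}
Let $G\le GL(V,W)$ contain all transvections $t_{v,\varphi}$ $(v\in V,\ \varphi\in W)$ and no scalar $\lambda\cdot1$ with $\lambda\ne1$. Then:
\begin{enumerate}
\item $\mathfrak Z_G$ is Hausdorff, hence so is $\mathfrak M_G\supseteq\mathfrak Z_G$.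
\item There are Hausdorff group topologies $T_1,T_2$ on $G$ such that no Hausdorff group topology on $G$ is contained in $T_1\cap T_2$. If $G$ is generated by transvections, the only group topology contained in $T_1\cap T_2$ is the indiscrete one.
\item Neither $\mathfrak Z_G$ nor $\mathfrak M_G$ is a group topology; for both, multiplication $G\times G\to G$ is discontinuous.
\end{enumerate}
\end{theorem}

Such a group $G$ is infinite: for fixed $0\ne\varphi\in W$ the transvections $t_{v,\varphi}$ with $0\ne v\in\ker\varphi$ are pairwise distinct, and $\ker\varphi$ is infinite.

\begin{example}\label{ex:all}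
Let $\kappa$ be an infinite cardinal, $V=F^{(\kappa)}$ the space with basis $(\varepsilon_i)_{i<\kappa}$, $W$ the span of the coordinate functionals, and $G$ the group generated by all transvections. Every element of $G$ is $1$ plus a map of finite rank, so $G$ contains no scalar $\neq1$, and the theorem applies. Since $|V|=|W|=\kappa$, there are at most $\kappa$ transvections; by the preceding observation, applied to a coordinate functional $\varphi$, there are exactly $\kappa$. Hence $|G|=\kappa$.

For $\kappa=\omega$ this group is $\bigcup_nSL_n(F)$. Indeed, each transvection involves only finitely many coordinates and has determinant $1+\varphi(v)=1$, while $SL_n(F)$ is generated by elementary matrices, which are transvections. Every finite subset lies in some finite group $SL_n(F)$, so $G$ is countable and locally finite. Thus Theorem~\ref{thm:transv} implies Theorem~\ref{thm:answer}(1).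
\end{example}

\subsection{Preliminaries}
From here until the end of the proof of Theorem~\ref{thm:transv}, $F$, $V$, $W$, and $G$ are as in that theorem.

\begin{lemma}\label{lem:prelim}
\begin{enumerate}
\item[(a)] For every finite-dimensional $A\le V$ the restriction map $W\to A^*$ is onto. In particular $\dim W=\infty$.
\item[(b)] For $x\in G$ and every transvection $t_{v,\varphi}$ we have $x\,t_{v,\varphi}\,x^{-1}=t_{xv,\;\varphi\circ x^{-1}}$.
\item[(c)] The transvections $t_{v,\varphi}$ and $t_{u,\psi}$ commute if and only if $\varphi(u)=0$ and $\psi(v)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}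
(a) Otherwise the image is a proper subspace of $A^*$, so some nonzero vector of $A$ is annihilated by all of $W$. This contradicts the assumption that $W$ separates points. Hence $\dim W\ge\dim A$ for every finite-dimensional $A$.

(b) We have $x(1+v\otimes\varphi)x^{-1}z=z+\varphi(x^{-1}z)\,xv$.

(c) Multiplying out both products, we see that they agree if and only if
\[
\varphi(u)\,v\otimes\psi=\psi(v)\,u\otimes\varphi .
\]
This holds if both scalars vanish. Conversely, assume the equation. If $\varphi(u)\neq0$, the left side is nonzero with image $Fv$, so the right side is nonzero with image $Fu$. Then $u\in Fv$ and $\varphi(u)\in F\varphi(v)=0$, a contradiction. So $\varphi(u)=0$; then $\psi(v)\,u\otimes\varphi=0$, that is, $\psi(v)=0$.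
\end{proof}

\subsection{The Zariski topology is Hausdorff}
Conjugating a transvection by $x$ and testing whether the result commutes with a fixed transvection gives, by Lemma~\ref{lem:prelim}, two conditions at once: one on $x$ and one on $x^{-1}$. We again remove the second by a finite union.

\begin{lemma}\label{lem:closed}
For $0\ne v\in V$ and $0\neq\psi\in W$ the set $C_{\psi,v}=\{x\in G:\psi(xv)=0\}$ is $\mathfrak Z_G$-closed.
\end{lemma}

\begin{proof}
Since $\dim W=\infty$, there is $0\ne\varphi\in W$ with $\varphi(v)=0$. Choose a plane $S\le\ker\psi$. For $0\ne u\in S$ consider
\[
w_u=\bigl[\,x\,t_{v,\varphi}\,x^{-1},\ t_{u,\psi}\,\bigr]\in G[x].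
\]
By Lemma~\ref{lem:prelim}(b),(c),
\[
E_{w_u}=\{x\in G:\ \psi(xv)=0\ \text{ and }\ \varphi(x^{-1}u)=0\}.
\]
For each $x\in G$ the functional $\varphi\circ x^{-1}$ kills some nonzero $u$ in the plane $S$, by \eqref{eq:plane}. Hence $C_{\psi,v}=\bigcup_{0\neq u\in S}E_{w_u}$, and the union is finite because $F$ is finite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:transv}(1)]
Translations are homeomorphisms, so it suffices to separate $e=1$ from $g\neq1$. By hypothesis $g$ is not a scalar, so there is $v\in V$ with $gv\notin Fv$. (If $gz=\lambda_zz$ for every $z\neq0$, then for independent $z,z'$ the identity $\lambda_{z+z'}(z+z')=\lambda_zz+\lambda_{z'}z'$ gives $\lambda_z=\lambda_{z'}$; for proportional $z,z'$ this equality is clear. So $g$ is a scalar.) Let $P$ be the plane spanned by $v$ and $gv$. By Lemma~\ref{lem:prelim}(a) there is $\psi\in W$ with $\psi(v)=0$ and $\psi(gv)=1$. Put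
\[
O_g=\{x:\psi(xv)\neq0\},\qquad O_e=\{x:\psi(xu)\ne0\ \text{ for all }u\in P\setminus Fv\}.
\]
As $P$ is finite and $0\in Fv$, both are finite intersections of complements of sets $C_{\psi,u}$ with $u\ne0$, hence $\mathfrak Z_G$-open by Lemma~\ref{lem:closed}. We have $g\in O_g$ because $\psi(gv)=1$. We have $e\in O_e$ because $\psi|_P\ne0$ vanishes on $Fv$, so its kernel is exactly $Fv$. Finally let $x\in O_e$. By \eqref{eq:plane} the functional $(\psi\circ x)|_P$ vanishes on some line of $P$, and by the definition of $O_e$ this line can only be $Fv$. So $\psi(xv)=0$, that is, $x\notin O_g$. Thus $O_e\cap O_g=\varnothing$. The finer topology $\mathfrak M_G$ is Hausdorff as well.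
\end{proof}

\begin{remark}
The hypothesis on scalars enters only in finding $v$ with $gv\notin Fv$. The method requires it: the sets $C_{\psi,v}$ are invariant under multiplication by nonzero scalars in $G$, so they cannot separate $1$ from a scalar.
\end{remark}

\subsection{Two topologies without a common coarsening}
Let $T_1$ be the topology of pointwise convergence for the action of $G$ on the discrete set $V$, and $T_2$ the one for the action $x\cdot\varphi=\varphi\circ x^{-1}$ of $G$ on the discrete set $W$. Bases at $e$ are given by the pointwise stabilizers
\[
G_A=\{x:xz=z\ \ \forall z\in A\},\qquad G^B=\{x:\beta\circ x^{-1}=\beta\ \ \forall\beta\in B\},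
\]
where $A\le V$ and $B\le W$ range over the finite-dimensional subspaces. We have $G_A\cap G_{A'}=G_{A+A'}$ and $xG_Ax^{-1}=G_{xA}$, and in the same way $G^B\cap G^{B'}=G^{B+B'}$ and $xG^Bx^{-1}=G^{x\cdot B}$. So these are group topologies. They are Hausdorff because both actions are faithful; for the second, if $\varphi\circ x^{-1}=\varphi$ for all $\varphi\in W$, then $\varphi(x^{-1}z-z)=0$ for all $\varphi\in W$ and $z\in V$, and $x=1$ since $W$ separates points.

\begin{lemma}\label{lem:claim}
Let $T\subseteq T_1\cap T_2$ be a topology on $G$ for which multiplication is jointly continuous. Then every $T$-neighborhood of $e$ contains every transvection.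
\end{lemma}

\begin{proof}
Let $t_{a,b}$ be a transvection $(0\ne a\in V,\ 0\neq b\in W,\ b(a)=0)$ and $O$ a $T$-neighborhood of $e$. By continuity of the fourfold product at $(e,e,e,e)$ there is a $T$-open $Q\ni e$ with $Q^4\subseteq O$. As $Q$ is open in $T_1$ and in $T_2$, there are finite-dimensional $A\le V$ and $B\le W$ with $G_A\subseteq Q$ and $G^B\subseteq Q$. Enlarging them, we may assume $a\in A$ and $b\in B$.

We look for $x\in G_A$ and $y\in G^B$ with $[x,y]=t_{a,b}$. The model is $[t_{1m},t_{m2}]=t_{12}$ with the index $m$ out of sight of both $A$ and $B$. The common kernel $B^\perp$ of the functionals in $B$ has finite codimension, hence is infinite-dimensional, so we can pick $c\in B^\perp\setminus A$. By Lemma~\ref{lem:prelim}(a), applied to $A+Fc$, there is $f\in W$ with $f|_A=0$ and $f(c)=1$. Put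
\[
x=t_{a,f},\qquad y=t_{c,b}.
\]
These are transvections, since $f(a)=0$ and $b(c)=0$. As $f|_A=0$, we have $x\in G_A$. For $\beta\in B$ we have $\beta\circ y^{-1}=\beta-\beta(c)b=\beta$, so $y\in G^B$. Both stabilizers are subgroups, so $x^{\pm1},y^{\pm1}\in Q$ and $xyx^{-1}y^{-1}\in Q^4\subseteq O$.

By Lemma~\ref{lem:prelim}(b), $xyx^{-1}=t_{xc,\;b\circ x^{-1}}$. Here $xc=c+f(c)a=c+a$, and by \eqref{eq:dual}, applied to $x^{-1}=1-a\otimes f=t_{-a,f}$, we have $b\circ x^{-1}=b-b(a)f=b$. Using $b(c)=0$ we get
\[
xyx^{-1}y^{-1}=\bigl(1+(c+a)\otimes b\bigr)\bigl(1-c\otimes b\bigr)=1+a\otimes b=t_{a,b}.
\]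
Hence $t_{a,b}\in O$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:transv}(2),(3)]
Transvections exist and are different from $e$: given $a\neq0$ there is $0\ne b\in W$ with $b(a)=0$, as $\dim W=\infty$. By Lemma~\ref{lem:claim}, no topology contained in $T_1\cap T_2$ with jointly continuous multiplication is Hausdorff. This proves the first half of (2). For the second half, let $T\subseteq T_1\cap T_2$ be a group topology. The intersection of all $T$-neighborhoods of $e$ is a subgroup (the closure of $\{e\}$), and it contains all transvections. If these generate $G$, then $G$ is the only neighborhood of $e$, so $T$ is indiscrete.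

For (3), note that $\mathfrak Z_G\subseteq\mathfrak M_G\subseteq T_1\cap T_2$, since $T_1$ and $T_2$ are Hausdorff group topologies. Both $\mathfrak Z_G$ and $\mathfrak M_G$ are Hausdorff by (1), so by what was just shown multiplication is discontinuous for both.
\end{proof}

By Lemma~\ref{lem:two}, no element $g\ne e$ of $G$ lies in all products $UV$ of a $T_1$-neighborhood $U$ and a $T_2$-neighborhood $V$ of $e$, since $T_1\cap T_2\supseteq\mathfrak Z_G$ is Hausdorff. Yet every transvection lies in all sets $UVU^{-1}V^{-1}$, because the construction of $x\in G_A$ and $y\in G^B$ in the proof above works for all finite-dimensional $A\ni a$ and $B\ni b$. This is the gap between two factors and four announced in the introduction.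

\subsection{Infinite fields}
The second half of principle \eqref{eq:plane} needs a finite field. For $\mathfrak Z_G$ this is not an artifact of the method.

\begin{proposition}\label{prop:infinite}
Let $F$ be an infinite field, $V$ an $F$-space, and fix $0\ne v\in V$, $0\neq\varphi\in V^*$ with $\varphi(v)=0$. Let $G\le GL(V)$ contain $\theta(c)=1+c\,v\otimes\varphi$ for all $c\in F$. Then $\mathfrak Z_G$ is not Hausdorff. Consequently, for an arbitrary field $F$, the Zariski topology of $\bigcup_nSL_n(F)$ is Hausdorff if and only if $F$ is finite.
\end{proposition}

\begin{proof}
Let $w\in G[x]$. Since $\theta(c)^{\pm1}=1\pm c\,v\otimes\varphi$, expanding the product $w(\theta(c))$ shows that for all $z\in V$ and $\psi\in V^*$ the scalar $\psi\bigl(w(\theta(c))z-z\bigr)$ is a polynomial in $c$. The set $\{c\in F:w(\theta(c))=e\}$ is the common zero set of these polynomials in one variable, so it is finite or all of $F$. Hence each $E_w$ meets the infinite set $\theta(F)$ in a finite set or contains it. This property passes to finite unions and to intersections, so all $\mathfrak Z_G$-closed sets have it, and $\mathfrak Z_G$ induces on $\theta(F)$ a topology contained in the cofinite one. In such a topology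 two nonempty open sets always meet, so $\theta(F)$, and therefore $G$, is not Hausdorff. The last sentence follows from this and Theorem~\ref{thm:transv} with Example~\ref{ex:all}.
\end{proof}

\section{The precompact Markov topology}\label{sec:precompact}

\subsection{Statement}

\begin{theorem}\label{thm:precompact}
Let $\mathcal T$ be a nonempty family of precompact Hausdorff group topologies on a group $G$, closed under passing to coarser Hausdorff group topologies. If $\bigcap\mathcal T$ is Hausdorff, then $\bigcap\mathcal T\in\mathcal T$. In particular $\bigcap\mathcal T$ is a precompact Hausdorff group topology.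
\end{theorem}

A Hausdorff group topology is called \emph{minimal} if no strictly coarser group topology is Hausdorff.

\begin{corollary}\label{cor:PG}
If $\mathfrak P_G$ is Hausdorff, then it is a group topology. Moreover, if $G$ admits a precompact Hausdorff group topology, then $\mathfrak P_G$ is Hausdorff if and only if $G$ has a coarsest precompact Hausdorff group topology; in that case $\mathfrak P_G$ is that topology, and it is a minimal Hausdorff group topology.
\end{corollary}

\begin{proof}
If $G$ has no precompact Hausdorff group topology, $\mathfrak P_G$ is discrete, hence a group topology. Otherwise let $\mathcal T$ be the family of all precompact Hausdorff group topologies on $G$. A group topology coarser than a precompact one is precompact, so Theorem~\ref{thm:precompact} applies: if $\mathfrak P_G=\bigcap\mathcal T$ is Hausdorff, it belongs to $\mathcal T$ and is its coarsest member. Conversely, a coarsest member of $\mathcal T$ equals $\bigcap\mathcal T=\mathfrak P_G$, which is then Hausdorff. In this case a Hausdorff group topology coarser than $\mathfrak P_G$ is again precompact, so it contains $\mathfrak P_G$ and is equal to it.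
\end{proof}

The first sentence of the corollary is Theorem~\ref{thm:answer}(2). The Hausdorff property is again not automatic: $\mathfrak P_{\mathbb Z}$ is not Hausdorff. Indeed, by B\'ezout, $1\in 2^n\mathbb Z+3^m\mathbb Z$ for all $n,m$, so by Lemma~\ref{lem:two} the intersection of the $2$-adic and the $3$-adic topologies, which contains $\mathfrak P_{\mathbb Z}$, already fails to separate $0$ from $1$.

\subsection{One compact group for all topologies}
We use Weil's theorem: a precompact Hausdorff topological group is, as a topological group, a dense subgroup of a compact Hausdorff group (its completion), and conversely every subgroup of a compact Hausdorff group is precompact. This allows us to compare all members of $\mathcal T$ inside one compact group, where a larger normal subgroup gives a coarser topology. To find a coarsest topology we shall construct a largest subgroup.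

For $\tau\in\mathcal T$ let $K_\tau$ be the compact completion of $(G,\tau)$. Let $K$ be the closure of the diagonal image of $G$ in $\prod_{\tau\in\mathcal T}K_\tau$. It is a compact Hausdorff group. As $\mathcal T\neq\varnothing$, the diagonal map is injective, and we regard $G$ as a dense abstract subgroup of $K$. For $A\subseteq G$ we write $\overline A$ for the closure of $A$ in $K$.

Let $N$ be a closed normal subgroup of $K$ with $N\cap G=\{e\}$. Then $G\to K/N$ is injective, and we let $\tau_N$ be the topology it induces on $G$; this is a precompact Hausdorff group topology. We call $N$ \emph{admissible} if, moreover, $\tau_N\in\mathcal T$.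

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(i)] Every $\tau\in\mathcal T$ equals $\tau_N$ for some admissible $N$.
\item[(ii)] Let $N$ be admissible and let $N'\supseteq N$ be a closed normal subgroup of $K$ with $N'\cap G=\{e\}$. Then $\tau_{N'}\subseteq\tau_N$, and $N'$ is admissible.
\item[(iii)] For $N$ admissible and $A\subseteq G$ the $\tau_N$-closure of $A$ is $G\cap\overline AN$. Hence $G\cap\overline AN=A$ if $A$ is closed in $\bigcap\mathcal T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $p_\tau:K\to K_\tau$ be the projection and $N=\ker p_\tau$. The image of $p_\tau$ is compact and contains the dense subgroup $G$ of $K_\tau$, so $p_\tau$ is onto, and the continuous bijection $K/N\to K_\tau$ from a compact space to a Hausdorff space is a homeomorphism. It is compatible with the maps from $G$. Since $p_\tau|_G$ is injective, $N\cap G=\{e\}$, and so $\tau_N=\tau\in\mathcal T$.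

(ii) The natural map $K/N\to K/N'$ is continuous, so $\tau_{N'}\subseteq\tau_N\in\mathcal T$. Since $\tau_{N'}$ is a Hausdorff group topology and $\mathcal T$ is closed under coarser such topologies, $\tau_{N'}\in\mathcal T$.

(iii) Let $\pi:K\to K/N$ be the quotient map. The set $\pi(\overline A)$ is compact, hence closed, and $\pi(A)\subseteq\pi(\overline A)\subseteq\overline{\pi(A)}$, so $\pi(\overline A)$ is the closure of $\pi(A)$. Therefore the $\tau_N$-closure of $A$ is $G\cap\pi^{-1}(\pi(\overline A))=G\cap\overline AN$. A set closed in $\bigcap\mathcal T$ is closed in every $\tau_N$ with $N$ admissible.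
\end{proof}

The closure property of $\mathcal T$ enters only through (ii), which reduces admissibility of a larger group $N'$ to the single condition $N'\cap G=\{e\}$. This condition is where a construction of a largest $N$ can break down, in two ways. First, \emph{products}: in $\mathbb Z_2\times\mathbb Z_3$ (the $2$-adic and $3$-adic integers, with $\mathbb Z$ embedded diagonally) the subgroups $\{0\}\times\mathbb Z_3$ and $\mathbb Z_2\times\{0\}$ meet $\mathbb Z$ trivially, but their sum is everything. Second, \emph{closures of unions}: in $\prod_p\mathbb Z_p$, the product over all primes $p$, the subgroups $\prod_{p\le n}\mathbb Z_p$ (with zeros in the other coordinates) meet $\mathbb Z$ trivially for every $n$, but their union is dense. We show that neither can happen if $\bigcap\mathcal T$ is Hausdorff.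

\subsection{Proof of Theorem~\ref{thm:precompact}}
Assume that $\bigcap\mathcal T$ is Hausdorff. For each $g\in G\setminus\{e\}$, taking complements of disjoint open neighborhoods of $e$ and $g$, we obtain $\bigcap\mathcal T$-closed sets $A,B\subseteq G$ with
\begin{equation}\label{eq:AB}
A\cup B=G,\qquad e\notin A,\qquad g\notin B,\qquad\text{and hence}\quad\overline A\cup\overline B=K,
\end{equation}
the last because $G$ is dense in $K$. So each point of $K$ lies in $\overline A$ or in $\overline B$. To exclude an unwanted element $g$, we look for a point that can be in neither.

\smallskip
\emph{Step 1: if $N_1,N_2$ are admissible, so is $N_1N_2$.} This is a normal subgroup, and it is compact as an image of $N_1\times N_2$, hence closed. By Lemma~\ref{lem:facts}(ii) we need only $N_1N_2\cap G=\{e\}$. Suppose $e\neq g=ab\in G$ with $a\in N_1$ and $b\in N_2$. The point $a$ is congruent to $e$ modulo $N_1$, and to $g$ modulo $N_2$. Take $A,B$ as in \eqref{eq:AB}, and apply Lemma~\ref{lem:facts}(iii).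
\begin{itemize}
\item If $a\in\overline A$, then $e=aa^{-1}\in G\cap\overline AN_1=A$, a contradiction.
\item If $a\in\overline B$, then $g=ab\in G\cap\overline BN_2=B$, a contradiction.
\end{itemize}
Since $\overline A\cup\overline B=K$, one of the cases must occur, so there is no such $g$.

\smallskip
\emph{Step 2: there is a largest admissible subgroup.} Let $D$ be the union of all admissible subgroups; there is at least one by Lemma~\ref{lem:facts}(i), as $\mathcal T\ne\varnothing$. By Step~1 the union is directed, so $D$ is a normal subgroup of $K$, and $M=\overline D$ (closure in $K$) is a closed normal subgroup. Suppose $e\neq g\in M\cap G$, and take $A,B$ as in \eqref{eq:AB}. If some admissible $N$ contained a point $a\in\overline A$, then $e=aa^{-1}\in G\cap\overline AN=A$, a contradiction. So $D\cap\overline A=\varnothing$, hence $D\subseteq\overline B$. As $\overline B$ is closed, $M\subseteq\overline B$ and $g\in\overline B$. For any admissible $N$ we get $g\in G\cap\overline BN=B$, a contradiction. Therefore $M\cap G=\{e\}$, and $M$ is admissible by Lemma~\ref{lem:facts}(ii).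

\smallskip
\emph{Conclusion.} By Lemma~\ref{lem:facts}(i) every $\tau\in\mathcal T$ is $\tau_N$ for some admissible $N$. Then $N\subseteq M$, so $\tau_M\subseteq\tau_N=\tau$ by Lemma~\ref{lem:facts}(ii). Since also $\tau_M\in\mathcal T$, we obtain $\bigcap\mathcal T=\tau_M\in\mathcal T$. \qed

\begin{remark}
Theorem~\ref{thm:precompact} also applies to the family of all Hausdorff group topologies on $G$ that have a base at $e$ of finite-index normal subgroups, if this family is nonempty. Such topologies are precompact. The family is closed under coarser Hausdorff group topologies because Hausdorff quotients of profinite groups are profinite. In detail, let $\sigma\subseteq\tau$ with $\tau$ in the family and $\sigma$ a Hausdorff group topology; then $\sigma$ is precompact. The identity $(G,\tau)\to(G,\sigma)$ extends to a continuous homomorphism $q:K_\tau\to K_\sigma$ of the completions, which is onto because its image is compact and dense. A continuous surjective homomorphism of compact Hausdorff groups is open. The closures in $K_\tau$ of the subgroups in a base of $\tau$ are open normal subgroups forming a base at the identity. Their images under $q$ are open normal subgroups, necessarily of finite index,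 forming a base at the identity of $K_\sigma$, and the intersections of these images with $G$ form the required base of $\sigma$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Ph.D. Thesis},
\url{https://air.uniud.it/retrieve/e27ce0c5-7001-055e-e053-6605fe0a7873/10990_176_DanieleTollerPhDthesis.pdf}.
\end{thebibliography}

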